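\title{The query complexity of testing 3-colorability in dense graphs}

\begin{abstract}
We show that testing 3-colorability in the dense graph model with proximity parameter $\epsilon$ has query complexity $\Theta(\epsilon^{-2})$, both with one-sided and with two-sided error, and that the same holds for $k$-colorability for every fixed $k\ge 3$. The upper bound comes from a sampling theorem: in a graph that is $\epsilon$-far from $k$-colorable, a random set of $O(k\log k/\epsilon)$ vertices is unlikely to span a $k$-colorable graph. The theorem holds, with the same proof, for all binary constraint systems. The lower bound applies to adaptive testers with two-sided error; it hides a system of parity equations in a blow-up of a bounded-degree graph.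
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Testing colorability}

Fix an integer $k\ge 2$ and write $[k]=\{1,\dots,k\}$. In the dense graph model of property testing, the input is a graph $G=(V,E)$ on $n$ vertices. An algorithm receives $n$ and a proximity parameter $\epsilon\in(0,1)$, and it can learn about $G$ only through queries of the form ``is $\{u,v\}$ an edge of $G$?''. Each query may depend on the answers to the earlier ones. The graph $G$ is \emph{$\epsilon$-far from $k$-colorable} if at least $\epsilon n^2$ edges must be added to or removed from $G$ to obtain a $k$-colorable graph.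

A \emph{tester} for $k$-colorability is a randomized algorithm that, for every $n$ and $\epsilon$, accepts every $k$-colorable graph on $n$ vertices with probability at least $2/3$ and rejects every graph on $n$ vertices that is $\epsilon$-far from $k$-colorable with probability at least $2/3$. It has \emph{one-sided error} if it accepts every $k$-colorable graph with probability $1$. For a tester $T$, let $q_T(n,\epsilon)$ be the largest number of queries that $T$ makes on input $(n,\epsilon)$, over all graphs on $n$ vertices and all random choices of $T$, and let $q_T(\epsilon)=\sup_n q_T(n,\epsilon)$. The \emph{query complexity} $q(\epsilon)$ is the minimum of $q_T(\epsilon)$ over all testers, and $q_1(\epsilon)$ is the minimum over testers with one-sided error; thus $q\le q_1$. The value of $k$ will be clear from the context.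

We call every map $f:V\to[k]$ a \emph{coloring}, and we call an edge $vw$ \emph{monochromatic} if $f(v)=f(w)$; a coloring is \emph{proper} if it has no monochromatic edge. Then $G$ is $\epsilon$-far from $k$-colorable if and only if every coloring has at least $\epsilon n^2$ monochromatic edges. Indeed, deleting the monochromatic edges of $f$ leaves a $k$-colorable graph, and all of them must be deleted if $f$ is to become proper. We use this form of the definition throughout.

The \emph{canonical tester} with sample size $s$ picks a uniformly random set of $\min(n,s)$ vertices, queries all pairs among them, and accepts if and only if they span a $k$-colorable graph. It never rejects a $k$-colorable graph; its \emph{failure probability} is the largest probability with which it accepts an $\epsilon$-far graph. Goldreich, Goldwasser and Ron showed that sample size $O(1/\epsilon^3)$ suffices, so $q(\epsilon)$ and $q_1(\epsilon)$ are finite, and every graph that is $\epsilon$-far from $k$-colorable contains a non-$k$-colorable subgraph on $O(1/\epsilon^3)$ vertices. For $k\ge3$, Alon and Krivelevich showed that such a subgraph exists on $O(1/\epsilon^2)$ vertices, and that in general the smallest such subgraph has $\Omega(1/\epsilon)$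 vertices. These bounds concern the size of the smallest witness. They do not by themselves give matching bounds on the number of queries, in particular not for testers with two-sided error, which need not find a witness. The following question is stated as open in \cite{STA}.

\begin{quote}
What is the query complexity of testing 3-colorability in dense graphs? That is, what is the order of growth of $q(\epsilon)$, and of $q_1(\epsilon)$, for $k=3$ as $\epsilon\to0$?
\end{quote}

\subsection{Which answer to expect}\label{sec:expect}

A first lower bound comes from the need to find an edge. Let $\epsilon<1/(5k)$, let $n$ be large, and let $G$ consist of a clique on a uniformly random set of $u=\lceil 2\sqrt{k\epsilon}\,n\rceil$ vertices together with isolated vertices. If the color classes inside the clique have sizes $u_1,\dots,u_k$, the number of monochromatic edges is $\sum_i\binom{u_i}2\ge\frac12(u^2/k-u)\ge u^2/(4k)\ge\epsilon n^2$, so $G$ is $\epsilon$-far. A fixed pair is an edge with probability at most $(u/n)^2\le 5k\epsilon$. Fix the random choices of a tester that makes at most $Q$ queries. Its run on $G$ agrees with its run on the empty graph unless one of the pairs queried in the latter run is an edge of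 $G$, which has probability at most $5k\epsilon Q$. The acceptance probabilities on the two inputs differ by at least $1/3$, so $Q\ge 1/(15k\epsilon)$.

In this example a witness has only $k+1$ vertices. Harder inputs arise from blow-ups. Let $H$ be a graph on $N$ vertices with bounded degrees in which every coloring has at least $cN$ monochromatic edges. Replace each vertex of $H$ by a class of $n/N$ vertices and each edge by a complete bipartite graph. Given a coloring of the blow-up, pick a random representative of each class; the expected number of monochromatic edges of $H$ is the number of monochromatic edges of the blow-up divided by $(n/N)^2$. Hence the blow-up is $\epsilon$-far for $\epsilon=c/N$. Heuristically, if the classes are hidden, then a query finds an edge with probability $O(1/N)$, and if small pieces of $H$ carry no information about colorability, then order $N$ edges must be found. This suggests $N^2\approx\epsilon^{-2}$ queries. On the other hand, $CN$ random vertices miss a given class with probability about $e^{-C}$, so they contain a copy of most of $H$, and about $C^2N^2/2$ queries reveal it. One is led to guess that $\Theta(1/\epsilon)$ vertices and $\Theta(1/\epsilon^2)$ queries are the truth.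

Each half of this guess meets a difficulty. A general $\epsilon$-far graph is not a blow-up and may mix dense and sparse parts. And to defeat a tester with two-sided error, it is not enough that witnesses are hard to find: one needs colorable inputs whose small pieces have the same distribution as those of the far inputs.

\subsection{Results}

The guess is correct, without logarithmic factors.

\begin{theorem}\label{thm:main}
For $k=3$, and more generally for every fixed $k\ge3$, we have $q(\epsilon)=\Theta_k(\epsilon^{-2})$ and $q_1(\epsilon)=\Theta_k(\epsilon^{-2})$. For every $k\ge2$ there is a tester for $k$-colorability with one-sided error that makes $O(k^2\log^2k\cdot\epsilon^{-2})$ queries.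
\end{theorem}

The two bounds come from the next two theorems. Here $G[S]$ denotes the subgraph of $G$ induced on $S$.

\begin{theorem}\label{thm:sample}
Let $k\ge2$, $\eta\in(0,1)$ and $C=8(k+1)\ln\frac{4k+2}{\eta}$. Let $G$ be a graph on $n\ge C/\epsilon$ vertices that is $\epsilon$-far from $k$-colorable, and let $S$ contain each vertex independently with probability $p=\frac{C}{\epsilon n}$. Then $G[S]$ is $k$-colorable with probability at most $\eta$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For each $k\ge3$ there are $\epsilon_k,\beta_k>0$ such that for all $\epsilon\le\epsilon_k$, every tester $T$ for $k$-colorability (adaptive, with two-sided error) has $q_T(\epsilon)\ge\beta_k/\epsilon^2$.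
\end{theorem}

They also determine the size of witnesses and of the canonical sample.

\begin{theorem}\label{thm:witness}
\begin{enumerate}
\item[(a)] For every $k\ge2$, every graph that is $\epsilon$-far from $k$-colorable contains a non-$k$-colorable subgraph on $O(k\log k/\epsilon)$ vertices.
\item[(b)] For fixed $k\ge3$, the smallest sample size for which the canonical tester has failure probability at most $1/3$ is $\Theta_k(1/\epsilon)$. Failure probability $\eta$ is achieved with sample size $O_k(\epsilon^{-1}\log(2/\eta))$.
\end{enumerate}
\end{theorem}

For fixed $k\ge3$, part (a) matches the lower bound $\Omega(1/\epsilon)$ of Alon and Krivelevich up to a constant and replaces their upper bound $O(1/\epsilon^2)$.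

The proof of Theorem~\ref{thm:sample} uses little about colorings. A \emph{binary constraint system} consists of a set $V$ of $n$ variables, the alphabet $[k]$, and a symmetric relation $\perp$ on $V\times[k]$, called \emph{conflict}, that holds between $(v,i)$ and $(w,j)$ only if $v\ne w$. An assignment $f$ \emph{violates} the pair $\{v,w\}$ if $(v,f(v))\perp(w,f(w))$. A set $S\subseteq V$ is \emph{satisfiable} if some assignment $S\to[k]$ violates no pair inside $S$. A \emph{homomorphism} from $G$ to $H$ is a map $V(G)\to V(H)$ that sends edges to edges; testers for the existence of such a map are defined as for colorability.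

\begin{theorem}\label{thm:csp}
Let $(V,[k],\perp)$ be a binary constraint system on $n$ variables in which every $f:V\to[k]$ violates at least $\epsilon n^2$ pairs. Let $\eta\in(0,1)$, $C=16k\ln\frac{4k+2}{\eta}$ and $n\ge C/\epsilon$, and let $S$ contain each variable independently with probability $p=\frac{C}{\epsilon n}$. Then $S$ is satisfiable with probability at most $\eta$. In particular, having a homomorphism to a fixed graph $H$ with $k\ge2$ vertices is testable with one-sided error by inspecting $O(k\log k/\epsilon)$ random vertices.
\end{theorem}

Section~\ref{sec:sample} proves the two sampling statements together, Section~\ref{sec:testers} derives the upper bounds, and Section~\ref{sec:lower} proves the lower bounds.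

\subsection{Tail bounds}

We use the following standard facts. Let $X$ be a sum of $M$ independent random variables with values in $\{0,1\}$, and let $\mu=\mathbb E X$. The Chernoff bounds state that
\begin{equation}\label{eq:chernoff}
\Pr[X>2\mu]\le e^{-\mu/3},\qquad \Pr[X\le\mu/2]\le e^{-\mu/8},
\end{equation}
and Hoeffding's inequality states that $\Pr[X\le\mu-y]\le e^{-2y^2/M}$ for $y\ge0$. Markov's inequality states that $\Pr[Y\ge y]\le\mathbb EY/y$ for $Y\ge0$ and $y>0$. Finally, $\binom ab\le(ea/b)^b$ for integers $1\le b\le a$.

\section{Random samples of constraint systems}\label{sec:sample}

A graph $G$ defines its \emph{coloring system}: $(v,i)\perp(w,j)$ if and only if $vw\in E$ and $i=j$. Violated pairs are monochromatic edges, and $S$ is satisfiable if and only if $G[S]$ is $k$-colorable. So Theorem~\ref{thm:sample} and the first statement of Theorem~\ref{thm:csp} differ only in the constant $C$, and we prove them together. We keep the language of colorings: elements of $V$ are vertices, elements of $[k]$ are colors, and a pair $(v,i)\in V\times[k]$ is an \emph{option}.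

Put $d_0=1$ for the coloring system in Theorem~\ref{thm:sample} and $d_0=k$ in Theorem~\ref{thm:csp}. In both cases every option is in conflict with at most $d_0n$ options, because in the coloring system $(v,i)$ is in conflict only with options $(w,i)$. In both cases $C=8(k+d_0)\ln\frac{4k+2}\eta$. We set
\[
\tau=\frac\epsilon2,\qquad \gamma=\frac1{4(k+d_0)},
\]
and fix a linear order on $V$, used only to break ties. The hypothesis $n\ge C/\epsilon$ ensures that $p\le 1$.

\subsection{One color}\label{sec:onecolor}

The probabilistic part of the proof is already visible for $k=1$. Let $G$ have at least $\epsilon n^2$ edges and let $S$ contain each vertex with probability $p=C/(\epsilon n)$. We bound the probability that $S$ spans no edge.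

Call a vertex heavy if its degree is at least $\epsilon n$. If there are $h$ heavy vertices, then $2\epsilon n^2\le\sum_v\deg v\le hn+\epsilon n^2$, so $h\ge\epsilon n$, and $S$ contains no heavy vertex with probability at most $(1-p)^{\epsilon n}\le e^{-C}$. Otherwise $S$ contains a heavy vertex $v$ and avoids its neighborhood $N(v)$. A direct union bound over $v$ gives $np\,(1-p)^{\epsilon n}\le(C/\epsilon)e^{-C}$, which is small only if $C$ grows like $\log(1/\epsilon)$. The factor $np$ is the price of naming a vertex of $S$.

To avoid it, order the vertices by decreasing degree, let $O(v)$ be the set of vertices that precede $v$, and take for $v$ the first vertex of $S$. Then $S$ avoids $Y(v)=O(v)\cup N(v)$, a set of size at least $\epsilon n$ that does not contain $v$. The sets $O(v)$ and $N(v)$ may overlap, so we cannot simply multiply their contributions. Instead we use $1-p\le(1-\frac p2)^2$ to spend every vertex of $Y(v)$ twice, at half the rate: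
\[
\sum_{v\text{ heavy}}p(1-p)^{|Y(v)|}\le 2\Big(1-\frac p2\Big)^{\epsilon n}\sum_{v}\frac p2\Big(1-\frac p2\Big)^{|O(v)|}\le 2e^{-C/2}.
\]
In the last sum, the term for $v$ is the probability that $v$ is the first vertex of a sample $S'$ drawn with probability $p/2$; these events are disjoint, so the sum is at most $1$. Hence $S$ spans no edge with probability at most $e^{-C}+2e^{-C/2}$, with no dependence on $\epsilon$.

With $k$ colors, two things change. The first vertex of $S$ must be given a color, which we have to guess. And this choice removes only one color from its neighbors, so it does not exclude them from $S$; the step must be repeated, possibly order $k/\epsilon$ times. After $t$ steps there are $k^t$ sequences of guesses. To pay for them with a sample of order $1/\epsilon$, we must show that at some time $t$ the sample avoids a set of order $\epsilon tn$ vertices. For one color any order of the heavy vertices would have worked. For $k$ colors the order is what makes the excluded set grow at this rate.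

\subsection{Traces}

Imagine a satisfiable set $S$ with a satisfying assignment $\chi$, both unknown to us. We reveal options $(v,\chi(v))$ one at a time and keep track of the set $\mathcal L_t$ of options that are still possible for vertices of $S$. The revealed vertex should be one that destroys many options whatever its color is, so we measure each vertex by its cheapest option.

\begin{definition}\label{def:trace}
A \emph{trace} of length $T\ge0$ is a sequence $F=((v_1,c_1),\dots,(v_T,c_T))$ of options obeying the following rules, which also define sets $\mathcal L_0\supseteq\mathcal L_1\supseteq\dots\supseteq\mathcal L_T$ of \emph{live options}. Let $\mathcal L_0=V\times[k]$. Once $\mathcal L_0,\dots,\mathcal L_t$ are defined, let $V_t$ be the set of vertices that have an option in $\mathcal L_t$ (the \emph{active} vertices), and for $v\in V_t$ put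
\begin{align*}
\operatorname{cost}_t(v,i)&=\tfrac1n\big|\{(w,j)\in\mathcal L_t:(v,i)\perp(w,j)\}\big|,\\
m_t(v)&=\min\{\operatorname{cost}_t(v,i):(v,i)\in\mathcal L_t\},\qquad a_t(v)=\min_{0\le\ell\le t}m_\ell(v).
\end{align*}
We call $a_t(v)$ the \emph{record} of $v$. Order $V_t$ by declaring $v\succ_tw$ if $a_t(v)>a_t(w)$, or if $a_t(v)=a_t(w)$ and $v$ precedes $w$ in the fixed order. If $t<T$, we require that $(v_{t+1},c_{t+1})\in\mathcal L_t$ and that the \emph{level} $d_{t+1}=a_t(v_{t+1})$ is at least $\tau$, and we put
\begin{align*}
O_{t+1}&=\{w\in V_t:w\succ_tv_{t+1}\},\\
\mathcal L_{t+1}&=\{(w,j)\in\mathcal L_t:\ w\notin O_{t+1}\text{ and }(v_{t+1},c_{t+1})\not\perp(w,j)\}.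
\end{align*}
The \emph{excluded sets} of $F$ are
\[
X(F)=V\setminus V_T,\qquad X^*(F)=X(F)\cup\{v\in V_T:a_T(v)\ge\tau\}.
\]
\end{definition}

The prefix $F_t$ of length $t$ of a trace is a trace, and the objects with index $t$ depend only on $F_t$. Since $V_0\supseteq V_1\supseteq\cdots$, the record $a_t(v)$ is well defined, and it does not increase with $t$. In the coloring system, each active vertex has a list of remaining colors, $\operatorname{cost}_t(v,i)$ is $1/n$ times the number of active neighbors of $v$ whose list contains $i$, and $a_0(v)=\deg(v)/n$. A step removes $c_{t+1}$ from the lists of the neighbors of $v_{t+1}$, discards the vertices whose list becomes empty, and discards the vertices ranked above $v_{t+1}$.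

The cost of a fixed option can only decrease with $t$, but $m_t(v)$ can increase, namely when the cheapest option of $v$ is removed. This is why we rank by the record: it makes the levels monotone, as part (b) of the next lemma states.

\begin{lemma}\label{lem:levels}
Let $F$ be a trace of length $T$.
\begin{enumerate}
\item[(a)] $a_t(v)\le d_t$ for all $0\le t\le T$ and $v\in V_t$.
\item[(b)] $d_0\ge d_1\ge\dots\ge d_T$.
\item[(c)] $d_1+\dots+d_T\le k$; in particular $T\le k/\tau$.
\item[(d)] The vertices $v_1,\dots,v_T$ are distinct.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $t=0$ this is the choice of $d_0$. For $t\ge1$, a vertex $v\in V_t$ is not in $O_t$, so $a_t(v)\le a_{t-1}(v)\le a_{t-1}(v_t)=d_t$.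

(b) Since $v_{t+1}\in V_t$, part (a) gives $d_{t+1}=a_t(v_{t+1})\le d_t$.

(c) Step $t+1$ removes every live option in conflict with $(v_{t+1},c_{t+1})$, so
\[
\tfrac1n\big(|\mathcal L_t|-|\mathcal L_{t+1}|\big)\ge\operatorname{cost}_t(v_{t+1},c_{t+1})\ge m_t(v_{t+1})\ge a_t(v_{t+1})=d_{t+1}.
\]
Summing over $t$ and using $|\mathcal L_0|=kn$ gives the first claim, and $d_t\ge\tau$ gives the second.

(d) The option $(v_\ell,c_\ell)$ survives step $\ell$, because $v_\ell\notin O_\ell$ and no option is in conflict with an option of the same vertex. It is in conflict with nothing in $\mathcal L_\ell$, so $a_\ell(v_\ell)=0$. From then on the record of $v_\ell$ is $0<\tau$, and $v_\ell$ cannot be chosen again.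
\end{proof}

\subsection{Long traces exclude many vertices}

We now use, for the only time, the hypothesis that every coloring violates at least $\epsilon n^2$ pairs. From a trace we build a coloring of all of $V$ by giving each vertex the option that set its record. This option may have been removed later in the trace. That does no harm, since the hypothesis applies to every coloring. A vertex excluded at step $t$ then costs at most $d_{t-1}$ by Lemma~\ref{lem:levels}(a), which is where discarding the sets $O_t$ pays off, and a vertex outside $X^*(F)$ costs less than $\tau$.

\begin{lemma}\label{lem:charge}
Let $F$ be a trace of length $T$. Put $X_t=X(F_t)$ for $0\le t\le T$, $X_{T+1}=X^*(F)$, and $\xi_t=|X_t|/n$. Then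
\begin{equation}\label{eq:charge}
\frac\epsilon2\le\sum_{t=1}^{T+1}(\xi_t-\xi_{t-1})\,d_{t-1}.
\end{equation}
\end{lemma}

\begin{proof}
We have $\emptyset=X_0\subseteq X_1\subseteq\dots\subseteq X_{T+1}$. Let $s(v)=t-1$ if $v\in X_t\setminus X_{t-1}$ with $1\le t\le T+1$, and $s(v)=T$ if $v\notin X_{T+1}$. In both cases $v\in V_{s(v)}$. By the definition of the record there are a time $\ell(v)\le s(v)$ and a color $f(v)$ with
\[
(v,f(v))\in\mathcal L_{\ell(v)},\qquad \operatorname{cost}_{\ell(v)}(v,f(v))=a_{s(v)}(v).
\]
Let $\{v,w\}$ be a pair violated by $f$. Since $\perp$ is symmetric, we may name the endpoints so that $\ell(v)\le\ell(w)$, and we charge the pair to $v$. Then $(w,f(w))\in\mathcal L_{\ell(w)}\subseteq\mathcal L_{\ell(v)}$, so $(w,f(w))$ is one of the $n\,a_{s(v)}(v)$ options counted by $\operatorname{cost}_{\ell(v)}(v,f(v))$. Thus at most $n\,a_{s(v)}(v)$ pairs are charged to $v$, and $\epsilon n^2\le n\sum_va_{s(v)}(v)$. The vertices outside $X_{T+1}$ have $a_{s(v)}(v)<\tau$, and the $(\xi_t-\xi_{t-1})n$ vertices of $X_t\setminus X_{t-1}$ have $a_{s(v)}(v)\le d_{t-1}$. Dividing by $n^2$ gives $\epsilon\le\tau+\sum_t(\xi_t-\xi_{t-1})d_{t-1}$, which is \eqref{eq:charge}.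
\end{proof}

To see what \eqref{eq:charge} gives, suppose that $d_1=\dots=d_T=d$ with $T\ge1$. The right side is at most $\xi_1d_0+\xi_{T+1}d$, so $\xi_1\ge\epsilon/(4d_0)$ or $\xi_{T+1}\ge\epsilon/(4d)\ge\epsilon T/(4k)$, the last step by $Td\le k$. A long trace has low levels, and at low levels many vertices are needed to account for $\epsilon n^2$ violations. For general levels, summation by parts finds the right time.

\begin{lemma}\label{lem:large}
Let $F$ be a trace of length $T$. Then $|X(F_t)|\ge\gamma\epsilon tn$ for some $1\le t\le T$, or $|X^*(F)|\ge\gamma\epsilon(T+1)n$.
\end{lemma}

\begin{proof}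
Suppose instead that $\xi_t<\gamma\epsilon t$ for all $1\le t\le T+1$. Since $\xi_0=0$, the right side of \eqref{eq:charge} equals $\xi_{T+1}d_T+\sum_{t=1}^T\xi_t(d_{t-1}-d_t)$. The coefficients of the $\xi_t$ are nonnegative by Lemma~\ref{lem:levels}(b), so
\[
\frac\epsilon2\le\gamma\epsilon\Big[(T+1)d_T+\sum_{t=1}^Tt\,(d_{t-1}-d_t)\Big]=\gamma\epsilon\sum_{t=0}^Td_t\le\gamma\epsilon(d_0+k)=\frac\epsilon4.
\]
For the middle equality, note that for $t<T$ the coefficient of $d_t$ in the bracket is $(t+1)-t=1$, and the coefficient of $d_T$ is $(T+1)-T=1$; the last inequality is Lemma~\ref{lem:levels}(c). This is a contradiction.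
\end{proof}

\subsection{A sample determines its traces up to the colors}

Say that $S\subseteq V$ \emph{follows} a trace $F$ of length $t$ if $v_1,\dots,v_t\in S$ and $S\cap X(F)=\emptyset$. If $S$ follows $F$, it follows every prefix of $F$, because the sets $X(F_\ell)$ are nested.

\begin{lemma}\label{lem:exists}
If $S$ is satisfiable, then $S$ follows a trace $F$ with $S\cap X^*(F)=\emptyset$.
\end{lemma}

\begin{proof}
Let $\chi:S\to[k]$ violate no pair. We build $F$ step by step with all $v_\ell\in S$, keeping the invariant that $(v,\chi(v))\in\mathcal L_t$ for all $v\in S$; it holds for $t=0$, and it implies $S\subseteq V_t$. If some $v\in S$ has $a_t(v)\ge\tau$, let $v_{t+1}$ be the $\succ_t$-largest element of $S$ and $c_{t+1}=\chi(v_{t+1})$. This is a legal step, since $a_t(v_{t+1})\ge a_t(v)\ge\tau$. No vertex of $S$ lies in $O_{t+1}$, and no option $(v,\chi(v))$ with $v\in S$ is in conflict with $(v_{t+1},\chi(v_{t+1}))$, so the invariant persists. By Lemma~\ref{lem:levels}(c) the process stops at some time $T$. Then $S\subseteq V_T$ and $a_T<\tau$ on $S$, which means $S\cap X^*(F)=\emptyset$.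
\end{proof}

The next lemma replaces the remark, in the case of one color, that a sample has only one first vertex.

\begin{lemma}\label{lem:few}
Every $S\subseteq V$ follows at most $k^t$ traces of length $t$.
\end{lemma}

\begin{proof}
We use induction on $t$; there is one trace of length $0$. Let $S$ follow $F$ of length $t\ge1$. Then $S$ follows $F_{t-1}$, for which there are at most $k^{t-1}$ possibilities. Moreover $S\subseteq V_t$, so $S\subseteq V_{t-1}$ and $S\cap O_t=\emptyset$. Hence $v_t\in S$ is the $\succ_{t-1}$-largest element of $S$, which is determined by $S$ and $F_{t-1}$. Only the color $c_t$ remains free.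
\end{proof}

\subsection{The union bound}

\begin{proof}[Proof of Theorem~\ref{thm:sample} and of the first statement of Theorem~\ref{thm:csp}]
Suppose that $S$ is satisfiable. Applying Lemma~\ref{lem:large} to the trace given by Lemma~\ref{lem:exists}, we find that one of the following holds.
\begin{enumerate}
\item[(1)] For some $t\ge1$ there is a trace $F$ of length $t$ with $v_1,\dots,v_t\in S$, $S\cap X(F)=\emptyset$ and $|X(F)|\ge\gamma\epsilon tn$.
\item[(2)] For some $t\ge0$ there is a trace $F$ of length $t$ with $v_1,\dots,v_t\in S$, $S\cap X^*(F)=\emptyset$ and $|X^*(F)|\ge\gamma\epsilon(t+1)n$.
\end{enumerate}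
Let $Y$ stand for $X$ or for $X^*$, so that $X(F)\subseteq Y(F)$. Fix $t$ and $\Lambda\ge0$, and let $\mathcal F$ be the set of traces $F$ of length $t$ with $|Y(F)|\ge\Lambda$ and $\{v_1,\dots,v_t\}\cap Y(F)=\emptyset$; traces without the second property cannot occur in (1) or (2). For $F\in\mathcal F$, the probability that $v_1,\dots,v_t\in S$ and $S\cap Y(F)=\emptyset$ is $p^t(1-p)^{|Y(F)|}$ by Lemma~\ref{lem:levels}(d). Since $(1-p)^{|Y(F)|}\le(1-\frac p2)^{2|Y(F)|}\le(1-\frac p2)^{\Lambda}(1-\frac p2)^{|X(F)|}$,
\begin{equation}\label{eq:halving}
\sum_{F\in\mathcal F}p^t(1-p)^{|Y(F)|}\le 2^te^{-p\Lambda/2}\sum_{F\in\mathcal F}\Big(\frac p2\Big)^t\Big(1-\frac p2\Big)^{|X(F)|}\le(2k)^te^{-p\Lambda/2}.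
\end{equation}
For the last inequality, let $S'$ contain each vertex independently with probability $p/2$. The term for $F$ is the probability that $S'$ follows $F$, so the sum is the expected number of traces in $\mathcal F$ that $S'$ follows, which is at most $k^t$ by Lemma~\ref{lem:few}.

Put $\rho=e^{-p\gamma\epsilon n/2}=e^{-C\gamma/2}=\frac\eta{4k+2}$. Then $2k\rho<\frac12$ and $(2k+1)\rho=\frac\eta2$. Taking $\Lambda=\gamma\epsilon tn$ for (1) and $\Lambda=\gamma\epsilon(t+1)n$ for (2) in \eqref{eq:halving}, we bound the probability that $S$ is satisfiable by
\[
\sum_{t\ge1}(2k\rho)^t+\sum_{t\ge0}(2k)^t\rho^{t+1}=\frac{2k\rho+\rho}{1-2k\rho}\le\frac{\eta/2}{1/2}=\eta.\qedhere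
\]
\end{proof}

\section{Testers and small witnesses}\label{sec:testers}

The sample $S$ in Theorem~\ref{thm:sample} has random size with mean $\mu=C/\epsilon$, while the number of queries is measured in the worst case. All upper bounds follow by cutting off at size $2\mu$.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Take $\eta=\frac16$, so that $C=8(k+1)\ln(24k+12)=O(k\log k)$; for $k=3$ this is $C=32\ln84<142$. Let $\mu=C/\epsilon$. If $n\le\mu$, query all pairs and accept if and only if $G$ is $k$-colorable. If $n>\mu$, draw $S$ as in Theorem~\ref{thm:sample}. If $|S|>2\mu$, accept; otherwise query all pairs in $S$ and accept if and only if $G[S]$ is $k$-colorable.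

A $k$-colorable graph is never rejected. An $\epsilon$-far graph is rejected if $n\le\mu$, and if $n>\mu$ it is accepted with probability at most $\frac16+\Pr[|S|>2\mu]\le\frac16+e^{-\mu/3}<\frac13$, by \eqref{eq:chernoff} and $\mu>C>6$. The number of queries is at most $(2\mu)^2/2=2C^2/\epsilon^2$.
\end{proof}

\begin{proof}[Proof of the last statement of Theorem~\ref{thm:csp}]
Identify $V(H)$ with $[k]$ and let $(v,i)\perp(w,j)$ if and only if $vw\in E(G)$ and $ij\notin E(H)$. A set $S$ is satisfiable if and only if $G[S]$ has a homomorphism to $H$. Deleting the edges violated by a map $f$ makes $f$ a homomorphism, so if $G$ is $\epsilon$-far from having a homomorphism to $H$, then every $f$ violates at least $\epsilon n^2$ pairs. Run the tester of the previous proof with $C=16k\ln(24k+12)$ and with ``has a homomorphism to $H$'' in place of ``is $k$-colorable''. It has one-sided error because homomorphisms restrict to subgraphs, the bound on the error probability is unchanged, and it inspects at most $2C/\epsilon=O(k\log k/\epsilon)$ vertices.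
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:witness}(a)]
Take $\eta=\frac12$, so that $C=8(k+1)\ln(8k+4)$. If $n<C/\epsilon$, the graph $G$ itself will do. Otherwise $G[S]$ is $k$-colorable with probability at most $\frac12$, and $|S|>2C/\epsilon$ with probability at most $e^{-C/(3\epsilon)}<\frac12$. So some $S$ with $|S|\le2C/\epsilon$ spans a non-$k$-colorable graph.
\end{proof}

\begin{proof}[Proof of the upper bounds in Theorem~\ref{thm:witness}(b)]
Let $C=8(k+1)\ln\frac{4k+2}{\eta/2}=O_k(\log(2/\eta))$ and $s=\lceil2C/\epsilon\rceil$, and let $G$ be $\epsilon$-far. If $n\le s$, the canonical tester reads all of $G$ and rejects. Let $n>s$, and let $\varphi(j)$ be the probability that a uniformly random $j$-set spans a $k$-colorable graph. The first $j$ elements of a random ordering of $V$ form a uniform $j$-set, and subgraphs of $k$-colorable graphs are $k$-colorable, so $\varphi$ is non-increasing. Let $S$ be as in Theorem~\ref{thm:sample} with $\eta/2$ in place of $\eta$. Given $|S|=j$, the set $S$ is a uniform $j$-set, and $\Pr[|S|\le s]\ge\frac12$ by Markov's inequality. Therefore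
\[
\varphi(s)\le\Pr\big[G[S]\text{ is $k$-colorable}\ \big|\ |S|\le s\big]\le\frac{\eta/2}{1/2}=\eta.
\]
Taking $\eta=\frac13$ gives sample size $O_k(1/\epsilon)$.
\end{proof}

\section{The lower bound}\label{sec:lower}

Fix $k\ge3$. We follow the heuristic of Section~\ref{sec:expect} and construct two distributions on graphs with the same vertex set, one supported on $k$-colorable graphs (YES) and one concentrated on far graphs (NO), that cannot be told apart with few queries.

The source of local indistinguishability is linear algebra over $\mathbb F_2$. Let $A\in\mathbb F_2^{M\times N}$, and compare $b=Az$ for uniform $z\in\mathbb F_2^N$, where the system $Ax=b$ is solvable, with uniform $b\in\mathbb F_2^M$, where for $M\gg N$ every vector violates many equations. If the rows in a set $I$ are linearly independent, then $z\mapsto(Az)_I$ is a surjective linear map onto $\mathbb F_2^I$, all its fibers have the same size, and so $b_I$ is uniform in both cases. Only a dependent set of rows shows a difference: if rows $r$ and $r'$ coincide, for example, then $b_r=b_{r'}$ always holds in the first case and holds with probability $\frac12$ in the second. We therefore need a sparse matrix without small dependent sets of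 rows, an encoding of $Ax=b$ as a coloring problem of bounded degree, and a proof that learning order $N$ bits of $b$ in the blow-up takes order $N^2$ queries. Throughout, $\delta=10^{-6}$.

\subsection{A locally independent system of parity equations}

A \emph{system} consists of $M=8N$ rows, each having three slots, and each slot is filled by a variable from $[N]$; a variable may fill several slots of one row. Its matrix $A\in\mathbb F_2^{M\times N}$ has as row $r$ the sum of the unit vectors of the three slots, so that $(Az)_r=z_{j_1}+z_{j_2}+z_{j_3}$ if row $r$ has slots $(j_1,j_2,j_3)$.

\begin{lemma}\label{lem:system}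
For all large $N$ there is a system in which every variable fills exactly $24$ slots and every set of at most $\delta N$ rows of $A$ is linearly independent.
\end{lemma}

\begin{proof}
Take $24$ copies of each variable and match the $24N$ slots with the $24N$ copies by a uniformly random bijection. We show that with probability tending to $1$, every set $I$ of $r$ rows with $1\le r\le\delta N$ involves more than $3r/2$ variables. This suffices: the $3r$ slots of $I$ cannot then contain each of these variables twice, so some variable fills exactly one slot of $I$, and the rows of $I$ do not sum to $0$. Over $\mathbb F_2$, a set of vectors is independent if and only if no nonempty subset sums to $0$.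

Fix $r$ and let $y=\lfloor3r/2\rfloor$. For a given set $I$ of $r$ rows and a given set of $y$ variables, the probability that all slots of $I$ are filled from the set is $\prod_{i=0}^{3r-1}\frac{24y-i}{24N-i}\le(y/N)^{3r}$. So some set of $r$ rows involves at most $y$ variables with probability at most
\[
\binom Mr\binom Ny\Big(\frac yN\Big)^{3r}\le\Big(\frac{8eN}r\Big)^r\psi(y),\qquad \psi(y)=\Big(\frac{eN}y\Big)^y\Big(\frac yN\Big)^{3r}.
\]
The derivative of $\ln\psi$ is $\ln(N/y)+3r/y>0$ for $0<y\le N$, so we may replace $y$ by $3r/2$. This gives the bound
\[
\Big[8e\Big(\frac{2e}3\Big)^{3/2}\Big(\frac32\Big)^3\sqrt{r/N}\Big]^r\le\big(180\sqrt{r/N}\big)^r.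
\]
The terms with $r\le\sqrt N$ are at most $(180N^{-1/4})^r$. The terms with $\sqrt N<r\le\delta N$ are at most $2^{-r}$, because $180\sqrt\delta<\frac12$. Both sums tend to $0$ as $N\to\infty$.
\end{proof}

We fix such a system. It is known to the tester; only $b$ and the classes of the blow-up will be random.

\subsection{The type graph}

For $b\in\mathbb F_2^M$ we define a graph $H_b$, whose vertices we call \emph{types}, and a list of allowed colors for each type. A \emph{list coloring} is a proper coloring that takes each type to a color of its list. Only the colors $1,2,3$ occur in lists, and we call them $\mathsf T,\mathsf F,\mathsf N$. The gadget below needs all three, and this is where $k\ge3$ is used.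

For each variable $j\in[N]$ there are two \emph{literal types} $x_j$ and $\bar x_j$, with list $\{\mathsf T,\mathsf F\}$, joined by an edge. List colorings of these edges correspond to vectors $z\in\mathbb F_2^N$, where $z_j=1$ if and only if $x_j$ is colored $\mathsf T$.

Let row $r$ have slots $(j_1,j_2,j_3)$. The equation $(Az)_r=b_r$ fails exactly when $(z_{j_1},z_{j_2},z_{j_3})$ is one of the four triples $(\alpha_1,\alpha_2,\alpha_3)$ with $(\alpha_1,\alpha_2)\in\mathbb F_2^2$ and $\alpha_3=\alpha_1+\alpha_2+b_r+1$. For such a triple let $\lambda_i=x_{j_i}$ if $\alpha_i=0$ and $\lambda_i=\bar x_{j_i}$ if $\alpha_i=1$. Then $\lambda_i$ is colored $\mathsf F$ if and only if $z_{j_i}=\alpha_i$. Hence the equation holds if and only if, for each of the four pairs $(\alpha_1,\alpha_2)$, at least one of $\lambda_1,\lambda_2,\lambda_3$ is colored $\mathsf T$. For example, the equation $z_1+z_2+z_3=0$ forbids $001,010,100,111$ and gives the clauses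
\[
x_1\vee x_2\vee\bar x_3,\qquad x_1\vee\bar x_2\vee x_3,\qquad \bar x_1\vee x_2\vee x_3,\qquad \bar x_1\vee\bar x_2\vee\bar x_3,
\]
and changing the right side to $1$ negates the third literal of each clause and nothing else.

For each row $r$ and each $(\alpha_1,\alpha_2)\in\mathbb F_2^2$ we add a \emph{gadget} with six new \emph{gadget types} $u,v,o,u',v',o'$. The list of $o$ is $\{\mathsf T,\mathsf F\}$, the list of $o'$ is $\{\mathsf T\}$, and the lists of $u,v,u',v'$ are $\{\mathsf T,\mathsf F,\mathsf N\}$. The edges of the gadget are
\[
u\lambda_1,\ v\lambda_2,\ uv,\ uo,\ vo,\qquad u'o,\ v'\lambda_3,\ u'v',\ u'o',\ v'o';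
\]
see Figure~\ref{fig:gadget}. This completes the definition of $H_b$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={inner sep=1.5pt,minimum size=6.5mm}]
\node[draw] (l1) at (0,2.4) {$\lambda_1$};
\node[draw] (l2) at (0,1.2) {$\lambda_2$};
\node[draw] (l3) at (0,0) {$\lambda_3$};
\node[draw,circle] (u) at (1.6,2.4) {$u$};
\node[draw,circle] (v) at (1.6,1.2) {$v$};
\node[draw,circle,label=above:{$\{\mathsf T,\mathsf F\}$}] (o) at (3,1.8) {$o$};
\node[draw,circle] (up) at (4.6,1.8) {$u'$};
\node[draw,circle] (vp) at (4.6,0) {$v'$};
\node[draw,circle,label=right:{$\{\mathsf T\}$}] (op) at (6,0.9) {$o'$};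
\draw (l1)--(u) (l2)--(v) (u)--(v) (u)--(o) (v)--(o) (o)--(up) (up)--(vp) (up)--(op) (vp)--(op);
\draw[very thick] (l3)--(vp);
\end{tikzpicture}
\caption{The gadget for a clause $\lambda_1\vee\lambda_2\vee\lambda_3$. The literals (squares) have colors in $\{\mathsf T,\mathsf F\}$; the types $o,o'$ have the lists shown, and $u,v,u',v'$ may take any of $\mathsf T,\mathsf F,\mathsf N$. A proper coloring from the lists exists if and only if some literal is colored $\mathsf T$. Only the thick edge depends on the right side $b_r$ of the equation.}
\label{fig:gadget}
\end{figure}

\begin{lemma}\label{lem:gadget}
Let $\lambda_1,\lambda_2,\lambda_3$ have colors in $\{\mathsf T,\mathsf F\}$. The six gadget types can be colored from their lists with no monochromatic edge in the gadget if and only if some $\lambda_i$ is colored $\mathsf T$.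
\end{lemma}

\begin{proof}
Suppose that all $\lambda_i$ are colored $\mathsf F$. The adjacent types $u,v$ avoid $\mathsf F$, so they use $\mathsf T$ and $\mathsf N$, and $o$ is colored $\mathsf F$. Then $u',v'$ also avoid $\mathsf F$ and use $\mathsf T$ and $\mathsf N$, so $o'$ cannot be colored $\mathsf T$. Conversely, the following colorings of $(u,v,o,u',v',o')$ are proper:
\begin{align*}
(\mathsf F,\mathsf N,\mathsf T,\mathsf F,\mathsf N,\mathsf T)&\quad\text{if }\lambda_1\text{ is }\mathsf T,\\
(\mathsf N,\mathsf F,\mathsf T,\mathsf F,\mathsf N,\mathsf T)&\quad\text{if }\lambda_2\text{ is }\mathsf T,\\
(\mathsf T,\mathsf N,\mathsf F,\mathsf N,\mathsf F,\mathsf T)&\quad\text{if }\lambda_1,\lambda_2\text{ are }\mathsf F\text{ and }\lambda_3\text{ is }\mathsf T.\qedhere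
\end{align*}
\end{proof}

Consequently $H_b$ has a list coloring if $Ax=b$ is solvable. We record three structural facts.

\emph{Dependence on $b$.} The set of types and the lists do not depend on $b$. Let $D$ be the graph whose edges are the pairs of types that are edges of $H_b$ for at least one $b$. The only pairs whose adjacency depends on $b$ are $v'x_{j_3}$ and $v'\bar x_{j_3}$ for a type $v'$ in a gadget of a row $r$, and they depend only on $b_r$.

\emph{Degrees.} The maximum degree of $D$ is at most $\Delta=97$. A literal of variable $j$ has its partner and, for each of the $24$ slots filled by $j$, at most one neighbor in each of the $4$ gadgets of the row. A gadget type has degree at most $4$, attained by $v'$.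

\emph{Kinds.} The types fall into $26$ \emph{kinds}: positive literals and negative literals, with $N$ types each, and, for each of the $4$ pairs $(\alpha_1,\alpha_2)$ and each of the $6$ positions in a gadget, one kind with $8N$ types indexed by the rows. There are $194N$ types in all. The list of a type depends only on its kind.

\subsection{The two distributions}

The input graph has no lists, so we enforce them by $k$ mutually joined palette classes. A palette class is adjacent to many types, and it cannot be hidden like the rest. This costs nothing, because lists depend only on kinds, and we make the kinds public.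

Let $K=k+26$ and $n=Km$. Partition the vertex set, in a fixed way known to the tester, into classes $P_1,\dots,P_k$ and classes $W_\kappa$, one for each kind $\kappa$, all of size $m$. Let $W=\bigcup_\kappa W_\kappa$. Each $w\in W_\kappa$ independently receives a uniformly random type $\pi(w)$ of kind $\kappa$. The graph $G(\pi,b)$ has the following edges:
\begin{itemize}
\item all pairs between $P_i$ and $P_{i'}$ for $i\ne i'$;
\item all pairs between $W_\kappa$ and $P_i$ whenever $i\in[k]$ is not in the list of kind $\kappa$;
\item the pairs $ww'$ in $W$ with $\pi(w)\pi(w')\in E(H_b)$.
\end{itemize}
In the YES distribution $b=Az$ with $z\in\mathbb F_2^N$ uniform, and in the NO distribution $b\in\mathbb F_2^M$ is uniform; in both, $b$ is independent of $\pi$. A YES graph is $k$-colorable: give $P_i$ the color $i$, and give each $w\in W$ the color of $\pi(w)$ in a list coloring of $H_b$.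

\subsection{NO graphs are far}

\begin{lemma}\label{lem:far}
Let $c_k=\frac1{24(16k+256)K^2}$, $N\ge k$ and $m\ge64N\ln(19400N)$. Then the NO graph is $\frac{c_k}N$-far from $k$-colorable with probability at least $0.99-(2/e)^N$.
\end{lemma}

\begin{proof}
For fixed $z\in\mathbb F_2^N$, each of the $M$ equations of $Az=b$ is violated independently with probability $\frac12$. By Hoeffding's inequality, at most $M/4$ are violated with probability at most $e^{-M/8}=e^{-N}$. So with probability at least $1-(2/e)^N$,
\begin{enumerate}
\item[(i)] every $z\in\mathbb F_2^N$ violates more than $M/4=2N$ equations.
\end{enumerate}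
The choice $M=8N$ is what beats the factor $2^N$. The size of a type class $\pi^{-1}(\theta)$ has mean at least $m/(8N)$, so by \eqref{eq:chernoff} it is less than $m/(16N)$ with probability at most $e^{-m/(64N)}\le1/(19400N)$. A union bound over the $194N$ types shows that with probability at least $0.99$,
\begin{enumerate}
\item[(ii)] every type class has at least $m/(16N)$ vertices.
\end{enumerate}
Assume (i) and (ii), put $\epsilon'=c_k/N$, and suppose that some coloring $f$ has fewer than $\epsilon'n^2$ monochromatic edges. We round $f$ to a vector $z$ that contradicts (i).

\emph{The palette.} Let $\phi(i)$ be a most frequent color in $P_i$; it occurs at least $m/k$ times. If $\phi(i)=\phi(i')$ for some $i\ne i'$, there are at least $m^2/k^2=n^2/(kK)^2$ monochromatic edges. This is at least $\epsilon'n^2$, because $\epsilon'K^2\le1/(kN)\le1/k^2$. So $\phi$ is a permutation of $[k]$, and after renaming the colors of $f$ we have $\phi(i)=i$. A vertex $w\in W$ with a color $i$ outside its list is joined to all of $P_i$ and so lies on at least $m/k$ monochromatic edges to $P_i$. Hence at most $k\epsilon'n^2/m$ vertices of $W$ are colored outside their lists.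

\emph{Rounding.} Choose a uniformly random representative of each type class, independently, and let $g(\theta)$ be the $f$-color of the representative of $\theta$. A \emph{defect} is a type $\theta$ with $g(\theta)$ outside its list or an edge of $H_b$ that is monochromatic under $g$. By (ii), each vertex is chosen with probability at most $16N/m$, so the expected number of defective types is at most $\frac{16N}m\cdot\frac{k\epsilon'n^2}m=16kK^2c_k$. A defective edge $\theta\theta'$ corresponds to a monochromatic edge of $G$ between the two representatives, and both ends of a given edge are chosen with probability at most $(16N/m)^2$. So the expected number of defective edges is at most $(\frac{16N}m)^2\epsilon'n^2=256K^2c_kN$. The total is at most $(16k+256)K^2c_kN=N/24$. Fix representatives with at most $N/24$ defects.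

\emph{The assignment.} A defective gadget type or gadget edge spoils the row of its gadget. A defective literal or edge $x_j\bar x_j$ spoils the rows containing variable $j$, of which there are at most $24$. So at most $N$ rows are spoiled. Let $z_j=1$ if and only if $g(x_j)=\mathsf T$. In an unspoiled row, the two literals of each variable have the colors $\mathsf T$ and $\mathsf F$, and all four gadgets are properly colored from their lists. By Lemma~\ref{lem:gadget} each of the four clauses has a literal colored $\mathsf T$, so $z$ satisfies the equation. Thus $z$ violates at most $N$ equations, contrary to (i).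
\end{proof}

\subsection{Few queries reveal few equations}

An adaptive algorithm learns from negative answers too: each non-edge at a vertex $w$ rules out some types for $w$, and after many of them the chance that the next query at $w$ finds an edge could be large. We handle this by giving information away. A vertex is revealed as soon as it might lie on an edge that was queried, and also as soon as it has been queried so often that its type is no longer nearly uniform. Using $D$ in place of $H_b$ in the first rule makes the decision to reveal independent of $b$.

\begin{lemma}\label{lem:indist}
Let a deterministic algorithm make at most $Q\le\delta N^2/7760$ queries on every input. Then its acceptance probabilities under YES and under NO differ by at most $\frac1{10}$.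
\end{lemma}

\begin{proof}
Answers to queries with an endpoint outside $W$ do not depend on $(\pi,b)$, and repeated queries add nothing. So we may assume that all queries are distinct pairs in $W$.

\emph{The oracle.} We let the algorithm interact with an oracle that maintains a set $R\subseteq W$ of revealed vertices, initially empty. On a query $\{w,w'\}$ it applies two rules in order.
\begin{enumerate}
\item[(H)] If at least one endpoint is unrevealed and $\pi(w)\pi(w')\in E(D)$, the query is a \emph{hit}, and both endpoints become revealed.
\item[(C)] Any endpoint that is still unrevealed and has now occurred in at least $N/(2\Delta)$ queries becomes revealed.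
\end{enumerate}
The oracle's reply lists the newly revealed vertices with their types and, for each one whose type belongs to a gadget of a row $r$, the bit $b_r$. The replies determine the answer to the query. If an endpoint is still unrevealed, the query was not a hit and the pair is a non-edge. If both endpoints are revealed, their types are known, and if their adjacency depends on a bit $b_r$, then one of them has a gadget type of row $r$, so $b_r$ has been announced. Hence the replies so far determine the next query and, at the end, the decision.

\emph{Stopped transcripts have the same distribution.} Stop the interaction at the first step in which $|R|$ would exceed $\delta N$, and replace the reply of that step by the word ``overflow''. Let $h$ be a possible sequence of replies of the stopped interaction. It determines the sequence of queries. Let $I$ be the set of rows whose bits appear in $h$ and $\sigma\in\mathbb F_2^I$ their values; then $|I|\le\delta N$. Let $\Pi_h$ be the set of type assignments $\pi$ for which rules (H) and (C), applied to this fixed sequence of queries, reveal at each step the vertices and types recorded in $h$ and, if $h$ ends in overflow, make $|R|$ exceed $\delta N$ at the last step.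 The rules do not refer to $b$, so neither does $\Pi_h$. By induction on the steps, $(\pi,b)$ produces $h$ if and only if $\pi\in\Pi_h$ and $b_I=\sigma$. The rows in $I$ are independent by Lemma~\ref{lem:system}, so $b_I$ is uniform under both distributions, and $\Pr[h]=\Pr[\pi\in\Pi_h]\,2^{-|I|}$ under both. In particular, overflow has the same probability in both cases, and so does the event that the algorithm accepts without overflow. The acceptance probabilities therefore differ by at most the probability of overflow.

\emph{The types of unrevealed vertices.} Fix $b$ and consider the interaction without stopping; overflow is the event that the final set $R$ has more than $\delta N$ elements. Let $h$ be the history up to some step, produced by an assignment $\pi_0$, and let $R$ be the set revealed at the end of $h$. We claim that $\pi$ produces $h$ if and only if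
\begin{enumerate}
\item[(1)] $\pi=\pi_0$ on $R$, and
\item[(2)] $\pi(w)\pi(y)\notin E(D)$ for every query $\{w,y\}$ of $h$ with $w\notin R$.
\end{enumerate}
If $\pi$ produces $h$, then (1) holds because the types on $R$ were announced, and (2) holds because $w$ would otherwise have been revealed by (H). In particular $\pi_0$ satisfies (2). Conversely, let $\pi$ satisfy (1) and (2), and suppose that $\pi$ and $\pi_0$ have produced the same replies before some query of $h$. If both endpoints of this query lie in $R$, rule (H) acts in the same way for $\pi$ and $\pi_0$ by (1); otherwise the query is a hit for neither, by (2). Rule (C) depends only on the queries and on the set revealed so far. The vertices revealed in this step lie in $R$, so the replies agree by (1). This proves the claim. Hence, given $h$, the assignment $\pi$ is uniform among those satisfying (1) and (2).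

\emph{The probability of overflow.} Let the next query be $\{w,w'\}$ with $w\notin R$. Condition on $h$ and on the types of all vertices other than $w$. By (C), $w$ has occurred in fewer than $N/(2\Delta)$ queries, and each of them excludes at most $\Delta$ types for $w$ through (2). The kind of $w$ has at least $N$ types, so $\pi(w)$ is uniform on a set of more than $N/2$ types. At most $\Delta$ of them are $D$-neighbors of $\pi(w')$. So every query is a hit with conditional probability at most $2\Delta/N$, and the expected number of vertices revealed by (H) is at most $2\cdot2\Delta Q/N$. The queries have at most $2Q$ endpoints in total, so (C) reveals at most $2Q/(N/(2\Delta))=4\Delta Q/N$ vertices. By Markov's inequality, for every $b$,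
\[
\Pr[|R|>\delta N]\le\frac{8\Delta Q}{\delta N^2}=\frac{776\,Q}{\delta N^2}\le\frac1{10}.\qedhere
\]
\end{proof}

\subsection{Proofs of the lower bounds}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Choose $N_0\ge k$ such that Lemma~\ref{lem:system} holds and $(2/e)^N<0.01$ for all $N\ge N_0$, and let $\epsilon_k=c_k/N_0$. For $\epsilon\le\epsilon_k$ put $N=\lfloor c_k/\epsilon\rfloor\ge N_0$, so that $c_k/N\ge\epsilon$ and $N\ge c_k/(2\epsilon)$. Take $m$ as in Lemma~\ref{lem:far} and $n=Km$.

Let $T$ be a tester, run on input $(n,\epsilon)$. It accepts under YES with probability at least $\frac23$. Under NO the graph is $\epsilon$-far except with probability less than $0.02$, by Lemma~\ref{lem:far}, so $T$ accepts with probability less than $\frac13+0.02<0.36$. The difference exceeds $0.3$. Fixing the random choices of $T$ gives a deterministic algorithm with at most $q_T(n,\epsilon)$ queries, and the difference for $T$ is the average of the differences for these algorithms. If $q_T(n,\epsilon)\le\delta N^2/7760$, Lemma~\ref{lem:indist} bounds this average by $0.1$, a contradiction. Hence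
\[
q_T(\epsilon)\ge q_T(n,\epsilon)>\frac{\delta N^2}{7760}\ge\frac{\delta c_k^2}{4\cdot7760}\,\epsilon^{-2},
\]
and we may take $\beta_k=\delta c_k^2/(4\cdot 7760)$.
\end{proof}

For $k\ge3$ and $\epsilon\le\epsilon_k$, Theorem~\ref{thm:lower} and the tester of Section~\ref{sec:testers} give $\beta_k\epsilon^{-2}\le q(\epsilon)\le q_1(\epsilon)=O(k^2\log^2k\cdot\epsilon^{-2})$, which completes the proof of Theorem~\ref{thm:main}. Finally, a canonical tester with sample size $s$ and failure probability at most $\frac13$ makes at most $s^2/2$ queries, so $s\ge\sqrt{2\beta_k}/\epsilon$. This completes the proof of Theorem~\ref{thm:witness}(b).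

\begin{thebibliography}{1}
\bibitem{STA} \emph{Sublinear Time Algorithms}, \texttt{http://dspace.mit.edu/openaccess-disseminate/1721.1/70521}.
\end{thebibliography}
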